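# Regular integers force regular primes: the exponent $\beta/(\beta+1)$ for Beurling systems

## 1. Generalized primes, and the case of a power saving

Take any sequence of reals greater than $1$, call them "primes", and multiply them together to get "integers". If the integers are counted very accurately by $\rho x$, how accurately must the primes be counted by $\operatorname{Li}(x)$?

**Definition (Beurling system).** A sequence $\mathcal P=(p_j)_{j\ge1}$ of reals with $1<p_1\le p_2\le\cdots$, $p_j\to\infty$, is a *generalized prime system*. Its *generalized integers* $1=n_0<n_1\le n_2\le\cdots$ are all finite products $p_1^{\nu_1}\cdots p_j^{\nu_j}$, $\nu_i\ge0$, counted with multiplicity. We write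
$$\pi(x)=\#\{p_j\le x\},\qquad N(x)=\#\{n_k\le x\},\qquad E(x)=N(x)-\rho x ,\qquad \operatorname{Li}(x)=\int_2^x\frac{du}{\log u},$$
where $\rho>0$ is the density in the hypothesis at hand. Since $p_1>1$ and $p_j\to\infty$, $N(x)$ is finite for every $x$.

*Examples.* The rational primes give $N(x)=\lfloor x\rfloor$, so $\rho=1$ and $E$ is bounded. If the prime $2$ is listed twice, an ordinary integer $n$ appears once for each way of splitting its power of $2$ between the two copies, and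
$$N(x)=\sum_{0\le k\le \log_2x}\Big\lfloor \frac{x}{2^k}\Big\rfloor=2x+O(\log x)\qquad(x\ge2),$$
because $\sum_{k\le\log_2x}x2^{-k}=2x+O(1)$ and each floor costs at most $1$. Here $\rho=2$, and $\pi$ has grown by $1$ for $x\ge 2$.

We start with the easy case, in which the integers have a power saving.

**Proposition 1 (Landau, 1903).** If $N(x)=\rho x+O(x^\theta)$ for some $\rho>0$ and $\theta<1$, then there is a constant $c>0$ with
$$\pi(x)=\operatorname{Li}(x)+O\big(x\exp(-c\sqrt{\log x})\big).$$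

Sections 2–5 prove this. I have arranged the proof so that one can see which properties of the zeta function it uses. That will pay off when the remainder is worse.

Throughout, $s=\sigma+it$. The constants $C$ and those implied by $\ll$ and $O$ may depend on the system, on the constants in the hypothesis, and (from Section 3 on) on the family under discussion, but not on $x,t,L$.

## 2. Bounds valid for $\sigma>1$, and a local formula for $f'/f$

In this section we assume only $N(x)\le Cx$ for $x\ge1$. For $\sigma>1$ put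
$$\zeta(s)=\sum_k n_k^{-s}=\prod_j(1-p_j^{-s})^{-1},\qquad -\frac{\zeta'}{\zeta}(s)=\sum_j\sum_{\nu\ge1}(\log p_j)\,p_j^{-\nu s}.$$
Everything converges absolutely. First, $\zeta(\sigma)=\sigma\int_1^\infty N(x)x^{-\sigma-1}dx\le C\sigma/(\sigma-1)$. Next, the double sum with $s$ replaced by $\sigma$ is at most $(1-p_1^{-\sigma})^{-1}\sum_j p_j^{-\sigma}\log p_j$, which is bounded by a constant times the convergent sum $\sum_k n_k^{-\sigma}\log n_k$.

**Lower bound for $|\zeta|$.** We have $|1-p^{-s}|\le1+p^{-\sigma}$ and $(1+p^{-\sigma})^{-1}\ge1-p^{-\sigma}$, so $|\zeta(s)|\ge1/\zeta(\sigma)\ge(\sigma-1)/(C\sigma)$. Hence for some $c_1>0$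
$$|\zeta(s)|\ge c_1(\sigma-1)\qquad(1<\sigma\le6).\tag{1}$$

**Upper bound for $|\zeta'/\zeta|$.** From $\log y\le y$ we get $\log n\le\frac2{\sigma-1}n^{(\sigma-1)/2}$. Therefore $-\zeta'(\sigma)=\sum_k n_k^{-\sigma}\log n_k\le\frac2{\sigma-1}\zeta\big(\tfrac{\sigma+1}2\big)\ll(\sigma-1)^{-2}$. As $\zeta(\sigma)\ge1$,
$$\Big|\frac{\zeta'}\zeta(s)\Big|\le-\frac{\zeta'}\zeta(\sigma)\ll(\sigma-1)^{-2}\qquad(1<\sigma\le6).\tag{2}$$

The next lemma says that if an analytic function does not grow much on a disc, its logarithmic derivative near the center is governed by the nearby zeros.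

**Lemma 1 (Landau; cf. Titchmarsh, *The Theory of the Riemann Zeta-Function*, §3.9, Lemma α).** Let $f$ be analytic on a neighborhood of $|s-s_0|\le r$, with $f(s_0)\ne0$ and $|f(s)/f(s_0)|\le e^M$ there, $M>0$. Then for $|s-s_0|\le r/4$ with $f(s)\ne0$,
$$\Big|\frac{f'}f(s)-\sum_{|z-s_0|\le r/2}\frac1{s-z}\Big|\le\frac{48M}r,$$
where $z$ runs over the zeros of $f$ with multiplicity.

**Proof.** Divide out the zeros: let $g(s)=f(s)\prod_{|z-s_0|\le r/2}(s-z)^{-1}$. On $|s-s_0|=r$ we have $|s-z|\ge r/2\ge|s_0-z|$, so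
$$\Big|\frac{g(s)}{g(s_0)}\Big|=\Big|\frac{f(s)}{f(s_0)}\Big|\prod_z\frac{|s_0-z|}{|s-z|}\le e^M,$$
and by the maximum principle this holds on the whole disc. Since $g$ has no zero in $|s-s_0|\le r/2$, there is near that disc an analytic branch $F$ of $\log(g/g(s_0))$ with $F(s_0)=0$ and $\operatorname{Re}F\le M$. The Borel–Carathéodory theorem bounds $|F|$ on the disc of radius $\varrho<R$ by $\frac{2\varrho}{R-\varrho}M$. With $R=r/2$ and $\varrho=3r/8$ this is $6M$. If $|s-s_0|\le r/4$, the disc of radius $r/8$ about $s$ lies in $|\cdot-s_0|\le3r/8$, so Cauchy's estimate gives $|F'(s)|\le6M/(r/8)=48M/r$. Finally $F'=g'/g=f'/f-\sum_z(s-z)^{-1}$. $\square$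

## 3. Three properties of $(s-1)\zeta(s)$ under a power saving

We extract what the zero-free-region argument needs.

**Definition (working family).** Let $A\ge1$, $0<d\le\frac12$, $\gamma_0>0$. For each large $L$ let $T=T(L)$ be such that
$$T\to\infty\quad\text{and}\quad L=T^{o(1)}\qquad(L\to\infty),$$
and let $G=G_L$ be analytic on an open set containing $\{1-d\le\sigma\le1+d,\ |t|\le2T\}$. We call $(G_L)$ a *working family* for $\zeta$, with constants $A,d,\gamma_0$, if for all large $L$ the following hold.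

1. **(P1)** If $1+\frac1T\le\sigma\le1+d$ and $|t|\le2T$, then $G(s)\ne0$ and $\big|\frac{G'}G(s)-\frac1{s-1}-\frac{\zeta'}\zeta(s)\big|\le T^{-2}$.
2. **(P2)** For each $|t|\le2T$ there is a finite list $Z_t$ of zeros of $G$ (repetition allowed), containing every zero $\eta+it$ with $1-d\le\eta\le1+d$, all of whose members satisfy $\operatorname{Re}z<1+\frac1T$ and $|\operatorname{Im}z-t|\le4$, such that
$$\Big|\frac{G'}G(s)-\sum_{z\in Z_t}\frac1{s-z}\Big|\le AL\qquad(s=\sigma+it,\ 1-d\le\sigma\le1+d,\ G(s)\ne0).$$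
3. **(P3)** $G$ has no zero $\eta+i\gamma$ with $1-\frac1L\le\eta\le1+d$ and $|\gamma|<\gamma_0$.

The first example is the one behind Proposition 1.

**Lemma 2.** Suppose $|E(x)|\le C_0x^\theta$ for $x\ge1$, with $0\le\theta<1$. Then $G(s)=(s-1)\zeta(s)$, the same function for every $L$, is a working family with $T=e^L$ and $d=\frac{1-\theta}{16}$.

**Proof.** *Continuation.* For $\sigma>1$, $\zeta(s)=s\int_1^\infty N(x)x^{-s-1}dx$, and inserting $N=\rho x+E$,
$$G(s)=\rho s+s(s-1)\int_1^\infty E(x)x^{-s-1}dx.\tag{3}$$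
The integral converges absolutely for $\sigma>\theta$ and is at most $C_0/(\sigma-\theta)$ in modulus. So (3) continues $G$ analytically to $\sigma>\theta$, and $G(1)=\rho$. By (1), $G(s)\neq 0$ for $1<\sigma\le6$.

*(P1).* For $\sigma>1$ we have exactly $\frac{G'}G=\frac1{s-1}+\frac{\zeta'}\zeta$, with no error.

*(P2).* Let $|t|\le2T$, $s_0=1+d+it$, $r=8d$. On $|s-s_0|\le8d$ we have $\sigma\ge1-7d=\theta+9d$. As $9d<1$, we also have $|s|,|s-1|\le2T+2$, so (3) gives $|G(s)|\ll T^2$. By (1), $|G(s_0)|\ge d\cdot c_1d$. Hence $|G(s)/G(s_0)|\le T^3=e^{3L}$ for $L$ large, and Lemma 1 with $M=3L$ gives the formula with $A=48\cdot3/(8d)=18/d$ and $Z_t=\{z:|z-s_0|\le4d\}$, valid for $|s-s_0|\le2d$, in particular for $1-d\le\sigma\le1+d$ on the line $\operatorname{Im}s=t$. A zero $\eta+it$ with $1-d\le\eta\le1+d$ is within $2d$ of $s_0$, so it is in $Z_t$. Members of $Z_t$ have $|\operatorname{Im}z-t|\le4d\le4$, and $\operatorname{Re}z\le1$ by the nonvanishing for $\sigma>1$.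

*(P3).* As $G(1)=\rho\ne0$, $G$ has no zero in some disc $|s-1|<\gamma_1$. Put $\gamma_0=\gamma_1/2$. A zero with $1-\frac1L\le\eta\le1+d$ has $\eta\le1$, so $|\eta-1|\le\frac1L\le\gamma_1/2$ for $L$ large. If also $|\gamma|<\gamma_1/2$, it would lie in $|s-1|<\gamma_1$, which is impossible. Finally $L=\log T=T^{o(1)}$. $\square$

## 4. The zero-free strip and the size of $G'/G$

Let $(G_L)$ be any working family. Let $1+\frac1T\le\sigma\le1+d$ and $|t|\le2T$. All $z\in Z_t$ have $\operatorname{Re}(s-z)>0$, hence $\operatorname{Re}\frac1{s-z}>0$. So (P1) and (P2) give, for any sublist $Z$ of $Z_t$,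
$$-\operatorname{Re}\frac{\zeta'}\zeta(s)\le\operatorname{Re}\frac1{s-1}+AL+T^{-2}-\sum_{z\in Z}\operatorname{Re}\frac1{s-z}.\tag{4}$$

**Lemma 3 (zero-free strip).** Put $\lambda=\frac1{2(8A+2)}$ and $a=\frac\lambda7$. For $L$ large, every zero $\eta+i\gamma$ of $G$ with $|\gamma|\le T$ and $1-d\le\eta\le1+d$ satisfies $\eta\le1-\frac aL$.

**Proof.** Let $z_0=\eta+i\gamma$ be such a zero. If $\eta<1-\frac1L$ there is nothing to prove, so let $\eta\ge1-\frac1L$. Then $|\gamma|\ge\gamma_0$ by (P3), and $z_0\in Z_\gamma$, so $\eta<1+\frac1T$.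

Let $\sigma=1+\frac\lambda L$. As $L=T^{o(1)}$, for $L$ large $\frac1T\le\frac\lambda L\le d$, so $\eta<\sigma$. From $3+4\cos\varphi+\cos2\varphi=2(1+\cos\varphi)^2\ge0$, applied with $\varphi=\nu\gamma\log p_j$ in the series for $-\zeta'/\zeta$,
$$0\le-\operatorname{Re}\Big[3\frac{\zeta'}\zeta(\sigma)+4\frac{\zeta'}\zeta(\sigma+i\gamma)+\frac{\zeta'}\zeta(\sigma+2i\gamma)\Big].$$
The heights are $0,\gamma,2\gamma$, all at most $2T$ in modulus. Apply (4) three times, with $Z=\{z_0\}$ at $\sigma+i\gamma$ and $Z=\emptyset$ at the other two points. Since $\operatorname{Re}\frac1{\sigma-1+iy}\le\frac{\sigma-1}{y^2}$, the pole terms at $\sigma+i\gamma$ and $\sigma+2i\gamma$ add up to at most $\frac{4\lambda}{L\gamma^2}+\frac{\lambda}{4L\gamma^2}\le\frac{5\lambda}{L\gamma_0^2}$. Thus for $L$ large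
$$0\le\frac{3L}\lambda+8AL+\frac{5\lambda}{L\gamma_0^2}+8T^{-2}-\frac4{\sigma-\eta}\le L\Big(\frac3\lambda+8A+2\Big)-\frac4{\sigma-\eta}.$$
As $8A+2=\frac1{2\lambda}$, the bracket is $\frac{7}{2\lambda}$, so $\sigma-\eta\ge\frac{8\lambda}{7L}$ and $1-\eta\ge\frac{8\lambda}{7L}-\frac\lambda L=\frac\lambda{7L}$. $\square$

The values of $\zeta$ entered only for $\sigma>1$. To the left of $1$ only $G$ was used.

**Lemma 4 (size of $G'/G$).** For $L$ large, $G$ has no zero with $1-\frac a{2L}\le\sigma\le1+d$, $|t|\le\frac T2$, and there $\big|\frac{G'}G(s)\big|\ll L$.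

**Proof.** The absence of zeros is Lemma 3. Let $L$ be so large that $\frac1T\le\frac aL\le d$.

**Step 1: the range $\sigma\ge1+\frac aL$, by comparison with the real axis.** By (4) with $Z=\emptyset$ at $s=1+\frac aL$, $-\frac{\zeta'}\zeta(1+\frac aL)\le\frac La+AL+T^{-2}\ll L$. For $1+\frac aL\le\sigma\le1+d$ and $|t|\le\frac T2$, by (P1) and (2), and because $-\frac{\zeta'}\zeta(\sigma)$ decreases in $\sigma$,
$$\Big|\frac{G'}G(s)\Big|\le-\frac{\zeta'}\zeta(\sigma)+\frac1{\sigma-1}+T^{-2}\le-\frac{\zeta'}\zeta\Big(1+\frac aL\Big)+\frac La+T^{-2}\ll L.$$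

**Step 2: crossing the line $\sigma=1$.** Let $1-\frac a{2L}\le\sigma\le1+\frac aL$, $|t|\le\frac T2$, and $s_1=1+\frac aL+it$. For $z\in Z_t$ we have $|\operatorname{Im}z|\le\frac T2+4\le T$ and $\operatorname{Re}z<1+\frac1T\le1+d$. So $\operatorname{Re}z\le1-\frac aL$: by Lemma 3 if $\operatorname{Re}z\ge1-d$, and trivially for $L$ large otherwise. By (P2) at $s_1$ and Step 1,
$$\sum_{z\in Z_t}\operatorname{Re}\frac1{s_1-z}\le\Big|\frac{G'}G(s_1)\Big|+AL\ll L.$$
Now $|s-z|\ge\operatorname{Re}(s-z)\ge\frac a{2L}$ and $|s-s_1|\le\frac{3a}{2L}\le3|s-z|$, so $|s_1-z|\le4|s-z|$. Also $\operatorname{Re}(s_1-z)\ge\frac{2a}L$, that is, $\frac1{|s_1-z|^2}\le\frac L{2a}\operatorname{Re}\frac1{s_1-z}$. Therefore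
$$\sum_{z\in Z_t}\Big|\frac1{s-z}-\frac1{s_1-z}\Big|=\sum_z\frac{|s-s_1|}{|s-z||s_1-z|}\le\sum_z\frac{4\cdot\frac{3a}{2L}}{|s_1-z|^2}\le3\sum_z\operatorname{Re}\frac1{s_1-z}\ll L.$$
Subtracting (P2) at $s_1$ from (P2) at $s$ gives $\big|\frac{G'}G(s)\big|\le\big|\frac{G'}G(s_1)\big|+2AL+O(L)\ll L$. $\square$

## 5. From $G'/G$ to primes, and the end of Landau's case

Let
$$\psi(x)=\sum_{p_j^\nu\le x}\log p_j,\qquad\psi_1(x)=\int_1^x\psi(u)\,du=\sum_{p_j^\nu\le x}(x-p_j^\nu)\log p_j.$$

**Lemma 5 (contour shift).** Let $(G_L)$ be a working family and $a$ as in Lemma 3. There are $L_0,x_0$ such that for all $x\ge x_0$ and $L\ge L_0$ with $\log x\le T(L)$,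
$$\psi_1(x)=\frac{x^2}2+O\Big(x^2\Big(\frac{\log^2x}T+L\,x^{-a/(2L)}\Big)\Big).$$

**Proof.** Recall that for $b>0$ and $y>0$,
$$\frac1{2\pi i}\int_{(b)}\frac{y^s}{s(s+1)}ds=\max\Big(0,1-\frac1y\Big):$$
for $y\ge1$ move the line far to the left, collecting the residues $1$ at $s=0$ and $-1/y$ at $s=-1$; for $y<1$ move it far to the right. Take $b=1+\frac1{\log x}$, so that $1+\frac1T\le b\le1+d$ for $x$ large. Put $y=x/p_j^\nu$, multiply by $x\log p_j$ and sum. Absolute convergence allows the interchange, and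
$$\psi_1(x)=\frac1{2\pi i}\int_{(b)}\Big(-\frac{\zeta'}\zeta(s)\Big)\frac{x^{s+1}}{s(s+1)}ds .$$
For $\sigma\le b$ we have $|x^{s+1}|\le x^{b+1}=ex^2$.

**Step 1: cut at height $T/2$.** By (2), $|\zeta'/\zeta|\ll\log^2x$ on the line, so the part $|t|\ge\frac T2$ is $\ll x^2\log^2x\int_{T/2}^\infty t^{-2}dt\ll x^2\log^2x/T$.

**Step 2: replace $\zeta$ by $G$.** On $|t|\le\frac T2$ replace $-\frac{\zeta'}\zeta$ by $\frac1{s-1}-\frac{G'}G$. By (P1) the cost is $\ll x^2T^{-2}$, as $\int|s(s+1)|^{-1}|ds|\ll1$.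

**Step 3: move the segment to $\sigma=1-\frac a{2L}$.** By Lemma 4, $G$ has no zeros in the rectangle, so the only singularity crossed is the pole of $\frac1{s-1}$, with residue $\frac{x^2}{1\cdot2}$. On the horizontal sides $|s-1|^{-1}\le\frac2T$, $|G'/G|\ll L$, $|s(s+1)|\ge T^2/4$, and the length is at most $1$. Their contribution is $\ll x^2LT^{-2}$. On the new vertical side $|s-1|^{-1}\le\frac{2L}a$ and $|G'/G|\ll L$, so it contributes $\ll L\,x^{2-a/(2L)}$.

Since $L\le T$ for $L$ large, $T^{-2}$ and $LT^{-2}$ are $\ll\log^2x/T$. $\square$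

The next lemma removes the smoothing and the logarithmic weights. It is stated for a general rate $q$ because we shall use it twice.

**Lemma 6.** Let $q:(1,\infty)\to[0,\infty)$ be nondecreasing with $q(x)\to\infty$, $q(x)\le\sqrt{\log x}$ and $q(\sqrt x)\ge\frac12q(x)$ for $x>1$, and $q(x/2)\ge q(x)-1$ for $x$ large. Let $\kappa>0$. If $\psi_1(x)=\frac{x^2}2+O(x^2e^{-4\kappa q(x)})$ for $x$ large, then $\pi(x)=\operatorname{Li}(x)+O(xe^{-\kappa q(x)})$ for $x\ge2$.

**Proof.** **Step 1: from $\psi_1$ to $\psi$.** Let $x$ be large, so that $\Delta=e^{-2\kappa q(x)}\le\frac12$. If $x'\in[\frac x2,2x]$ then $q(x')\ge q(x)-1$, so the hypothesis holds at $x'$ with error $O(x^2e^{-4\kappa q(x)})$. As $\psi$ is nondecreasing,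
$$\frac{\psi_1(x)-\psi_1(x-x\Delta)}{x\Delta}\le\psi(x)\le\frac{\psi_1(x+x\Delta)-\psi_1(x)}{x\Delta}.$$
The main terms are $x\mp\frac{x\Delta}2$, and the errors are $O(xe^{-4\kappa q(x)}/\Delta)=O(xe^{-2\kappa q(x)})$. So
$$\psi(x)=x+O\big(xe^{-2\kappa q(x)}\big)\qquad(x\ge2).\tag{5}$$
For bounded $x$ this is trivial, because $\psi$ is bounded there and $e^{-2\kappa q(x)}\ge e^{-2\kappa\sqrt{\log x}}$ is bounded below.

**Step 2: from $\psi$ to $\vartheta(x)=\sum_{p_j\le x}\log p_j$.** We have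
$$0\le\psi(x)-\vartheta(x)=\sum_{2\le\nu\le\log x/\log p_1}\vartheta(x^{1/\nu})\ll\sqrt x\log x,$$
since there are $O(\log x)$ terms, each at most $\psi(\sqrt x)\ll\sqrt x$ by (5). As $q(x)\le\sqrt{\log x}$, this is $\ll xe^{-2\kappa q(x)}$. Hence $R(u):=\vartheta(u)-u\ll ue^{-2\kappa q(u)}$ for $u\ge2$.

**Step 3: from $\vartheta$ to $\pi$.** Integrating by parts,
$$\pi(x)=\pi(2)+\int_{(2,x]}\frac{d\vartheta(u)}{\log u}=\operatorname{Li}(x)+O(1)+\frac{R(x)}{\log x}+\int_2^x\frac{R(u)}{u\log^2u}du.$$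
For $x\ge4$, the part of the last integral over $u\le\sqrt x$ is $\ll\sqrt x$. On $[\sqrt x,x]$ we have $q(u)\ge q(\sqrt x)\ge\frac12q(x)$, so that part is $\ll xe^{-2\kappa q(\sqrt x)}\le xe^{-\kappa q(x)}$. Since $q(x)\le\sqrt{\log x}$, $\sqrt x\ll xe^{-\kappa q(x)}$. All terms are $\ll xe^{-\kappa q(x)}$. For $2\le x\le4$ the claim is trivial. $\square$

**Proof of Proposition 1.** We may enlarge $\theta$ so that $0\le\theta<1$. Lemma 2 provides a working family with $T=e^L$. For $x$ large take $L=\sqrt{\log x}$, so that $\log x=L^2\le T$. Lemma 5 gives the relative error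
$$\log^2x\;e^{-\sqrt{\log x}}+\sqrt{\log x}\;e^{-\frac a2\sqrt{\log x}}\ll e^{-4\kappa\sqrt{\log x}},\qquad\kappa=\frac a{16}.$$
The function $q(x)=\sqrt{\log x}$ satisfies the conditions of Lemma 6: $q(\sqrt x)=q(x)/\sqrt2$, and $q(x)-q(x/2)=\log2/(q(x)+q(x/2))\le1$ for $x$ large. So the proposition holds with $c=\kappa$. $\square$

## 6. Remainders $x\exp(-c'\log^\beta x)$ and the exponent $\alpha^*(\beta)$

What changes if the integers are known less precisely?

**Definition.** For $\beta\in(0,1]$, call $\alpha\ge0$ *admissible* if for every system with $N(x)=\rho x+O(x\exp(-c'\log^\beta x))$ for some $\rho,c'>0$ there is $c>0$ with $\pi(x)=\operatorname{Li}(x)+O(x\exp(-c\log^\alpha x))$. Let $\alpha^*(\beta)$ be the supremum of the admissible $\alpha$.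

For $\beta=1$ the hypothesis is a power saving, with $\theta=1-c'$. The following is known besides Proposition 1.

* Hall (1972): for $\beta\in(0,1)$, $\frac\beta{\beta+6.91}$ is admissible.
* Diamond, Montgomery and Vorhauer (2006): for every $\theta\in(\frac12,1)$ there exist a system and $\rho,c>0$ with $N(x)=\rho x+O(x^\theta)$ and $\pi(x)=\operatorname{Li}(x)+\Omega_\pm(x\exp(-c\sqrt{\log x}))$.
* Broucke (2021): for every $\beta\in(0,1)$ there exist a system and $\rho,c',c>0$ with $N(x)=\rho x+O(x\exp(-c'\log^\beta x))$ and $\pi(x)=\operatorname{Li}(x)+\Omega_\pm\big(x\exp(-c\log^{\frac\beta{\beta+1}}x)\big)$.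

So $\alpha^*(1)=\frac12$, and $\frac\beta{\beta+6.91}\le\alpha^*(\beta)\le\frac\beta{\beta+1}$ for $\beta\in(0,1)$. A conjecture of Bateman and Diamond asserts that $\alpha^*(\beta)=\frac\beta{\beta+1}$ for $\beta\in(0,1]$. We prove it, in the following form.

**Theorem A.** Let $h:[0,\infty)\to[0,\infty)$ be continuous and nondecreasing with $h(u)\le u$ and $h(u)/\log u\to\infty$. Suppose that for some $\rho,C_0>0$
$$|N(x)-\rho x|\le C_0\,x\,e^{-h(\log x)}\qquad(x\ge1).\tag{6}$$
For $x>1$ let $w=w(x)>0$ be the unique solution of $w\,h(w)=\log x$. Then, with the absolute constant $\kappa=10^{-5}$,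
$$\pi(x)=\operatorname{Li}(x)+O\big(xe^{-\kappa h(w(x))}\big).$$

The solution exists and is unique because $u\,h(u)$ is continuous, zero at $u=0$, unbounded, and strictly increasing where positive. Also $w(x)$ is nondecreasing and tends to $\infty$. For instance, if $h(u)=\sqrt u$ for $u\ge1$, then $w^{3/2}=\log x$ for $x$ large and $h(w)=(\log x)^{1/3}$, which is $\frac\beta{\beta+1}$ at $\beta=\frac12$.

**Theorem B.** Let $\beta\in(0,1]$ and $N(x)=\rho x+O(x\exp(-c'\log^\beta x))$ with $\rho,c'>0$. Then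
$$\pi(x)=\operatorname{Li}(x)+O\Big(x\exp\big(-c\log^{\frac\beta{\beta+1}}x\big)\Big),$$
where $c=\kappa\,c'^{\,1/(\beta+1)}$ if $\beta<1$ and $c=\kappa\min(1,c')^{1/2}$ if $\beta=1$.

**Corollary.** For all $\beta\in(0,1]$, $\alpha^*(\beta)=\frac\beta{\beta+1}$, and the set of admissible $\alpha$ is exactly $[0,\frac\beta{\beta+1}]$.

**Where the proof of Proposition 1 stops.** Try to repeat it for $\beta<1$. In (3), the hypothesis bounds the integral by a constant times
$$\int_0^\infty e^{(1-\sigma)u-c'u^\beta}du,$$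
which diverges for every $\sigma<1$. Indeed $\zeta$ need not continue to the left of $\operatorname{Re}s=1$. Can we stay in $\sigma>1$? A disc about $1+\delta+it$ contained in $\sigma>1$ has radius $r\le\delta$, and Lemma 1 then speaks only about $|s-s_0|\le\frac\delta4$, that is, $\sigma\ge1+\frac34\delta$. There are no zeros in $\sigma>1$, so the sum over zeros is empty. In Lemma 3 there is no term $-4/(\sigma-\eta)$ to exploit, and in Lemma 5 there is no line to move to. The step that fails is (P2), for the function $(s-1)\zeta(s)$.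

## 7. The truncated zeta function and the balance $w\,h(w)=\log x$

In Sections 4 and 5, $\zeta$ itself occurs only at points with $\sigma\ge1+\frac1T$. To the left of that, only the working family matters, and nothing requires $G_L$ to equal $(s-1)\zeta(s)$, or to be the same function for different $L$. So we look for an entire function that imitates $(s-1)\zeta(s)$ on $\sigma>1$, $|t|\le3T$, and whose size to the left of $1$ we control. Its zeros left of $1$ have no need to mean anything for $\zeta$.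

Let $L$ be a large parameter and put
$$X=e^L,\qquad T=e^{h(L)/10},\qquad\zeta_X(s)=\sum_{n_k\le X}n_k^{-s}+\rho\frac{X^{1-s}}{s-1},\qquad G(s)=G_L(s)=(s-1)\zeta_X(s).$$
Then $G$ is entire and $G(1)=\rho\ne0$. For $\sigma>1$ the second term of $\zeta_X$ is $\rho\int_X^\infty x^{-s}dx$, the expected value of the missing tail.

*The correction term is needed.* By (11) below, $\zeta(s)-\sum_{n_k\le X}n_k^{-s}$ differs from $\rho\frac{X^{1-s}}{s-1}$ by at most $T^{-6}$. At $\sigma=1+\frac1T$, $|t|\le3T$, that term has modulus $\rho e^{-L/T}/|s-1|\ge\rho e^{-L/T}/(3T+1)$, and $L/T\to0$. So the bare sum misses $\zeta$ by at least about $\rho/(3T)$, far too much for an error $T^{-2}$ in the logarithmic derivative.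

*Why these parameters.* Closeness up to a negative power of $T$ needs $e^{-h(L)}$ to be such a power, so $\log T\asymp h(L)$. For $h(u)=c'u^\beta$ this means $\log X=L\asymp(\log T)^{1/\beta}$. On discs of bounded radius $\zeta_X$ is at most a power of $X$, so $\log X=L$ takes the place that $\log T$ had in Lemma 2, and we expect a zero-free strip of width $\asymp1/L$. Lemma 5 then gives the two errors
$$\frac1T=e^{-h(L)/10}\qquad\text{and}\qquad x^{-a/(2L)}=e^{-\frac a2\frac{\log x}L},$$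
and they balance, up to constants in the exponents, when $\log x/L=h(L)$. That is $L=w(x)$. It remains to check (P1)–(P3).

## 8. The functions $(s-1)\zeta_X(s)$ form a working family

Assume (6). Since $h\ge0$, $N(x)\le Cx$, so Section 2 applies. "For $L$ large" means $L\ge L_0$ with $L_0$ depending only on the system, $h$ and $C_0$. From $h(u)\le u$ and $h(u)/\log u\to\infty$,
$$T\le X^{1/10},\qquad T\to\infty,\qquad L=T^{o(1)}\qquad(L\to\infty).\tag{7}$$

**Lemma 7.** Under (6), the functions $G_L=(s-1)\zeta_X(s)$ with $T=e^{h(L)/10}$ form a working family with $d=\frac12$ and $A=54$. Hence Lemmas 3–5 hold with $\lambda=\frac1{2(8\cdot54+2)}=\frac1{868}$ and $a=\frac1{6076}$.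

**Proof.** **Step 1: $\zeta_X$ is close to $\zeta$ for $\sigma>1$.** For $\sigma>1$, partial summation gives (note that $E(x)x^{-s}\to0$)
$$\zeta(s)-\zeta_X(s)=\int_{(X,\infty)}x^{-s}\,dE(x)=-E(X)X^{-s}+s\int_X^\infty E(x)x^{-s-1}dx.\tag{8}$$
Insert (6) and substitute $x=e^u$, using $x^{-\sigma}\le x^{-1}$:
$$|\zeta(s)-\zeta_X(s)|\le C_0\Big(e^{-h(L)}+|s|\int_L^\infty e^{-h(u)}du\Big).\tag{9}$$
For $L$ large, $h(u)\ge8\log u$ for all $u\ge L$, so $e^{-h(u)}=e^{-\frac34h(u)}e^{-\frac14h(u)}\le e^{-\frac34h(L)}u^{-2}$, and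
$$\int_L^\infty e^{-h(u)}du\le e^{-\frac34h(L)}=T^{-7.5}.\tag{10}$$
Since $e^{-h(L)}=T^{-10}$ and $|s|\le6+3T$ in the range below, for $L$ large
$$|\zeta(s)-\zeta_X(s)|\le T^{-6}\qquad(1<\sigma\le6,\ |t|\le3T).\tag{11}$$

**Step 2: $\zeta_X$ does not vanish for $\sigma\ge1+\frac1T$.** There $|\zeta(s)|\ge c_1/T$ by (1), and $T^{-6}\le\frac{c_1}{2T}$ for $L$ large, so
$$|\zeta_X(s)|\ge\tfrac12|\zeta(s)|\ge\frac{c_1}{2T}>0\qquad\Big(1+\frac1T\le\sigma\le6,\ |t|\le3T\Big).\tag{12}$$
In particular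
$$\text{every zero }z\text{ of }G\text{ with }|\operatorname{Im}z|\le3T,\ \operatorname{Re}z\le6\text{ has }\operatorname{Re}z<1+\frac1T.\tag{13}$$

**Step 3: (P1).** Let $1+\frac1T\le\sigma\le2$, $|t|\le2T$. The disc of radius $\frac{\sigma-1}2\ge\frac1{2T}$ about $s$ lies in the region of (11), so Cauchy's estimate gives $|\zeta'(s)-\zeta_X'(s)|\le2T\cdot T^{-6}$. With (2), (11) and (12),
$$\Big|\frac{\zeta_X'}{\zeta_X}-\frac{\zeta'}\zeta\Big|\le\frac{|\zeta_X'-\zeta'|}{|\zeta_X|}+\Big|\frac{\zeta'}\zeta\Big|\frac{|\zeta-\zeta_X|}{|\zeta_X|}\ll T^{-5}\cdot T+T^2\cdot T^{-6}\cdot T\ll T^{-3},$$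
which is at most $T^{-2}$ for $L$ large. As $\frac{G'}G=\frac1{s-1}+\frac{\zeta_X'}{\zeta_X}$, this and (12) are (P1).

**Step 4: (P2).** Since $G$ is entire, large discs are allowed. Let $|t|\le2T$, $s_0=2+it$, $r=8$. On $|s-s_0|\le8$ we have $\sigma\ge-6$ and $|s-1|\le2T+9$, so by (7), for $L$ large,
$$|G(s)|\le(2T+9)X^6N(X)+\rho X^7\le X^8 .$$
By (1) and (12), $|G(s_0)|\ge|\zeta_X(2+it)|\ge\frac{c_1}2$. So $|G(s)/G(s_0)|\le X^9=e^{9L}$ for $L$ large, and Lemma 1 with $M=9L$ gives
$$\Big|\frac{G'}G(s)-\sum_{|z-s_0|\le4}\frac1{s-z}\Big|\le\frac{48\cdot9L}8=54L$$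
for $|s-s_0|\le2$, in particular for $\operatorname{Im}s=t$, $\frac12\le\sigma\le\frac32$. Take $Z_t=\{z:|z-s_0|\le4\}$, counted with multiplicity. It contains every zero $\eta+it$ with $\frac12\le\eta\le\frac32$. Its members satisfy $|\operatorname{Im}z-t|\le4$, hence $|\operatorname{Im}z|\le2T+4\le3T$, and $\operatorname{Re}z\le6$, so $\operatorname{Re}z<1+\frac1T$ by (13).

**Step 5: (P3).** We need a zero-free disc about $1$ whose relevant part does not shrink with $L$. We have $\rho\frac{X^{1-s}}{s-1}-\frac\rho{s-1}=-\rho\int_1^Xx^{-s}dx$. Also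
$$\sum_{n_k\le X}n_k^{-s}=N(X)X^{-s}+s\int_1^XN(x)x^{-s-1}dx,\qquad\rho\int_1^Xx^{-s}dx=\rho X\cdot X^{-s}-\rho+s\int_1^X\rho x\cdot x^{-s-1}dx.$$
Subtracting,
$$\zeta_X(s)-\frac\rho{s-1}=E(X)X^{-s}+\rho+s\int_1^XE(x)x^{-s-1}dx.$$
If $\sigma\ge1-\frac1L$, then $x^{-\sigma}\le x^{-1}x^{1/L}\le e\,x^{-1}$ for $1\le x\le X$. So for $|s|\le2$ the right side is in modulus at most
$$C_2:=eC_0+\rho+2eC_0\int_0^\infty e^{-h(u)}du<\infty .$$
Hence $|G(s)-\rho|\le C_2|s-1|$, and $G$ has no zero with $\sigma\ge1-\frac1L$ and $|s-1|<\gamma_1:=\min(1,\rho/C_2)$. Put $\gamma_0=\gamma_1/2$. Let $\eta+i\gamma$ be a zero with $1-\frac1L\le\eta\le\frac32$ and $|\gamma|<\gamma_0$. By (13), $\eta<1+\frac1T$, so $|\eta-1|\le\max(\frac1L,\frac1T)\le\frac{\gamma_1}2$ for $L$ large, and the zero lies in $|s-1|<\gamma_1$: a contradiction. $\square$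

In Step 5 we used $\zeta_X$ to the left of $1$ only at depth $\frac1L$, where $x^{-\sigma}$ and $x^{-1}$ are comparable up to $X=e^L$.

## 9. Proof of Theorem A

**Step 1: choose $L=w(x)$.** Let $x$ be large and $L=w=w(x)$, so $T=e^{h(w)/10}$ and $\frac{\log x}L=h(w)$. Since $h(w)\le w$, we have $\log x=w\,h(w)\le w^2=T^{o(1)}$, so $\log x\le T$ for $x$ large. Lemmas 7 and 5 give
$$\psi_1(x)=\frac{x^2}2+O\Big(x^2\big(\log^2x\;e^{-h(w)/10}+w\,e^{-\frac a2h(w)}\big)\Big).$$
As $\log w=o(h(w))$, the factors $\log^2x\le w^4$ and $w$ are $e^{o(h(w))}$. With $\kappa=10^{-5}$ we have $4\kappa=\frac1{25000}<\frac1{12152}=\frac a2<\frac1{10}$. Hence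
$$\psi_1(x)=\frac{x^2}2+O\big(x^2e^{-4\kappa h(w(x))}\big)\qquad(x\text{ large}).\tag{14}$$

**Step 2: the rate $q(x)=h(w(x))$ satisfies the conditions of Lemma 6.** It is nondecreasing and tends to $\infty$, because $h$ and $w$ have these properties. Next,
$$q(x)^2=h(w)^2\le w\,h(w)=\log x .$$
For the square root, let $w'=w(\sqrt x)\le w$. Then $w'h(w')=\frac12w\,h(w)$, so $h(w')=\frac w{2w'}h(w)\ge\frac12h(w)$. For halving, let $x>2$ and $w'=w(x/2)\le w$. Then
$$w\big(h(w)-h(w')\big)\le w\,h(w)-w'h(w')=\log2,$$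
so $q(x)-q(x/2)\le\frac{\log2}w\le1$ for $x$ large.

**Step 3: conclude.** Lemma 6, applied to (14), gives $\pi(x)=\operatorname{Li}(x)+O(xe^{-\kappa h(w(x))})$. $\square$

## 10. The value of $\alpha^*(\beta)$

**Proof of Theorem B.** Take $h(u)=\min(c'u^\beta,u)$. It is continuous and nondecreasing, $h(u)\le u$, and $h(u)/\log u\to\infty$. Since $e^{-h(\log x)}\ge\exp(-c'\log^\beta x)$, (6) holds for a suitable $C_0$. If $\beta<1$ and $x$ is large, then $h(w)=c'w^\beta$ and $c'w^{\beta+1}=\log x$, so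
$$h(w)=c'\Big(\frac{\log x}{c'}\Big)^{\frac\beta{\beta+1}}=c'^{\,1/(\beta+1)}(\log x)^{\frac\beta{\beta+1}} .$$
If $\beta=1$, then $h(u)=\min(1,c')u$, and the same computation gives $h(w)=\min(1,c')^{1/2}(\log x)^{1/2}$. Theorem A finishes the proof. $\square$

**Proof of the Corollary.** By Theorem B, $\frac\beta{\beta+1}$ is admissible, and so is every smaller $\alpha\ge0$, because $\log^\alpha x\le\log^{\beta/(\beta+1)}x$ for $x\ge e$. Conversely, let $\alpha>\frac\beta{\beta+1}$. For all $c_1,c_2>0$,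
$$\exp(-c_1\log^\alpha x)=o\big(\exp(-c_2\log^{\frac\beta{\beta+1}}x)\big).$$
If $\alpha$ were admissible, every system with the required $N$ would have $\pi(x)-\operatorname{Li}(x)=o\big(x\exp(-c_2\log^{\beta/(\beta+1)}x)\big)$ for every $c_2>0$. This contradicts the $\Omega_\pm$-examples of Broucke (2021) for $\beta<1$ and of Diamond, Montgomery and Vorhauer (2006) for $\beta=1$. $\square$

So the Bateman–Diamond conjecture is true, and the supremum $\alpha^*(\beta)$ is a maximum. For $h(u)=c'u^\beta$, Theorem A has the optimal shape up to the value of $c$.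

**Remark (weaker remainders).** Theorem A also applies when $h(u)=(\log u)^\gamma$ for large $u$, with $\gamma>1$. Then $w\,h(w)=\log x$ reads $\log w+\gamma\log\log w=\log\log x$, so $\log w\sim\log\log x$ and $h(w)=(1+o(1))(\log\log x)^\gamma$. Thus
$$\pi(x)=\operatorname{Li}(x)+O\big(x\exp(-(\kappa+o(1))(\log\log x)^\gamma)\big).$$
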